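
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Hereditary unicoherence and fixed points of set-valued mappings}


\begin{abstract}
We show that for a hereditarily decomposable continuum $X$ the following three conditions are equivalent: every upper semi-continuous, continuum-valued mapping of $X$ into itself has a fixed point; $X$ is hereditarily unicoherent; every continuous, closed set-valued mapping of $X$ into itself has a fixed point. It is known that the first condition implies the second and the second implies the third. For the converses we prove two theorems. First, on any continuum that is not hereditarily unicoherent one can construct a continuous, continuum-valued mapping into itself without a fixed point. Second, an upper semi-continuous, continuum-valued, fixed-point-free mapping defined on a subcontinuum $T$ of a hereditarily decomposable, hereditarily unicoherent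 continuum always has an ``exit'': a continuum $V\subset T$ whose image misses $T$ and from whose image $T$ is first reached exactly in $V$.
\end{abstract}

\section{The question and the results}

A \emph{continuum} is a non-empty compact connected metric space. A continuum is \emph{hereditarily decomposable} if each of its non-degenerate subcontinua is the union of two proper subcontinua, and \emph{hereditarily unicoherent} if the intersection of any two of its subcontinua is connected. The second condition says that $X$ contains no ``circular'' pair of continua. The arc, all finite trees and the closure of the graph of $\sin(1/x)$, $0<x\le1$, have both properties; the circle is hereditarily decomposable but not hereditarily unicoherent.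

Let $X,Y$ be topological spaces. A \emph{closed set-valued mapping} $F:X\to Y$ assigns to each $x\in X$ a non-empty closed set $F(x)\subset Y$. It is \emph{upper} (\emph{lower}) \emph{semi-continuous} if $\{x\in X:F(x)\cap A\ne\emptyset\}$ is closed (open) in $X$ whenever $A$ is closed (open) in $Y$; we write usc and lsc. It is \emph{continuous} if it is both, and \emph{continuum-valued} if every $F(x)$ is connected. A \emph{fixed point} of $F:X\to X$ is a point $x$ with $x\in F(x)$, and $X$ has the fixed point property (F.p.p.) for a class of mappings of $X$ into itself if every mapping in the class has a fixed point. We consider four conditions on a continuum $X$: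
\begin{itemize}
\item[(I)] $X$ has the F.p.p.\ for usc, continuum-valued mappings;
\item[(II)] $X$ is hereditarily unicoherent;
\item[(III)] $X$ has the F.p.p.\ for continuous, closed set-valued mappings;
\item[(IV)] $X$ has the F.p.p.\ for continuous, continuum-valued mappings.
\end{itemize}
The mappings in (IV) are those common to (I) and (III), so trivially (I)$\Rightarrow$(IV) and (III)$\Rightarrow$(IV).

The arc $X=[0,1]$ satisfies all four; (II) is clear. For (III), $x\mapsto\max F(x)$ is a continuous function and has a fixed point. For (I), suppose $x\notin F(x)$ for all $x$. Each interval $F(x)$ lies to the right or to the left of $x$; since a limit of points $y_n\in F(x_n)$ with $x_n\to x$ lies in $F(x)$ (Section~\ref{sec:prelim}) and is different from $x$, the set of $x$ of either kind is closed. The first kind contains $0$ and the second contains $1$, which contradicts the connectedness of $[0,1]$. The circle satisfies none of the four: it is not hereditarily unicoherent, and its nontrivial rotations are fixed-point-free mappings of the classes in (I), (III) and (IV). Neither the connectedness of the values in (I) nor the continuity of the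 mapping in (III) can be omitted: on $[0,1]$ the mapping with $F(x)=\{1\}$ for $x<\frac12$, $F(\frac12)=\{0,1\}$ and $F(x)=\{0\}$ for $x>\frac12$ is usc and closed-valued and has no fixed point.

The starting point is the following result.

\begin{theorem}[{\cite[Theorem 3]{source}}]\label{thm:known}
If a continuum $X$ is hereditarily decomposable, then \textup{(I)} $\Rightarrow$ \textup{(II)} $\Rightarrow$ \textup{(III)}.
\end{theorem}

It is natural to ask, as in \cite{source}, whether both implications can be reversed for hereditarily decomposable continua. We prove that they can.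

\begin{theorem}\label{thm:A}
For an arbitrary continuum $X$, \textup{(IV)} $\Rightarrow$ \textup{(II)}. Hence \textup{(I)} $\Rightarrow$ \textup{(II)} and \textup{(III)} $\Rightarrow$ \textup{(II)} for every continuum.
\end{theorem}

\begin{theorem}\label{thm:B}
For a hereditarily decomposable continuum $X$, \textup{(II)} $\Rightarrow$ \textup{(I)}: every usc, continuum-valued mapping of a hereditarily decomposable, hereditarily unicoherent continuum into itself has a fixed point.
\end{theorem}

\begin{corollary}\label{cor:main}
For every hereditarily decomposable continuum, \textup{(I)} $\Leftrightarrow$ \textup{(II)} $\Leftrightarrow$ \textup{(III)} $\Leftrightarrow$ \textup{(IV)}.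
\end{corollary}

\begin{proof}
(I)$\Rightarrow$(IV) and (III)$\Rightarrow$(IV) are trivial, (IV)$\Rightarrow$(II) is Theorem~\ref{thm:A}, (II)$\Rightarrow$(I) is Theorem~\ref{thm:B}, and (II)$\Rightarrow$(III) is part of Theorem~\ref{thm:known}.
\end{proof}

Theorem~\ref{thm:A} is short and is proved in Section~\ref{sec:A}. Theorem~\ref{thm:B} follows from the exit theorem (Theorem~\ref{thm:exit}). Section~\ref{sec:tree} shows the idea of its proof on a finite tree, and Sections~\ref{sec:bridges}--\ref{sec:chains} contain the proof. Section~\ref{sec:sharp} contains a local form of Theorem~\ref{thm:B} and the reason why hereditary decomposability cannot be omitted.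

\section{Facts about set-valued mappings}\label{sec:prelim}

\textbf{Directed intersections.} Let $(C_i)$ be a non-empty family of non-empty compact subsets of a metric space, directed downward by inclusion: the intersection of any two members contains a member. By compactness an open set containing $\bigcap C_i$ contains some $C_i$. Hence $\bigcap C_i\neq\emptyset$; if every $C_i$ meets a closed set $K$, so does $\bigcap C_i$ (apply this to the sets $C_i\cap K$); and if the $C_i$ are continua, then $\bigcap C_i$ is a continuum. Indeed, if $\bigcap C_i$ were contained in the union of two disjoint open sets and met both, some $C_i$ would be contained in this union and meet both.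

\textbf{Closed graph.} Let $F$ be usc and closed-valued between compact metric spaces. If $x_n\to x$, $y_n\in F(x_n)$ and $y_n\to y$, then $y\in F(x)$: for every closed ball $B$ of positive radius about $y$ the closed set $\{z:F(z)\cap B\ne\emptyset\}$ contains $x_n$ for all large $n$, hence $x$, so the closed set $F(x)$ meets every such $B$.

For a subset $J$ of the domain put $F(J)=\bigcup_{x\in J}F(x)$.

\begin{lemma}\label{lem:images}
Let $F$ be usc and continuum-valued between compact metric spaces.
\begin{itemize}
\item[(a)] If $J$ is a continuum in the domain, then $F(J)$ is a continuum.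
\item[(b)] If $(J_i)$ is a non-empty family of continua in the domain, totally ordered by inclusion, and $J=\bigcap J_i$, then $J$ is a continuum and $\bigcap F(J_i)=F(J)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) $F(J)$ is compact because the graph is closed. If $F(J)=P\sqcup Q$ with $P,Q$ closed and non-empty, then $\{x\in J:F(x)\cap P\ne\emptyset\}$ and $\{x\in J:F(x)\cap Q\neq\emptyset\}$ are non-empty, closed, disjoint (each $F(x)$ is connected) and cover $J$, a contradiction.

(b) $J$ is a continuum by the first paragraph of this section. Clearly $F(J)\subset\bigcap F(J_i)$. If $y\in\bigcap F(J_i)$, the sets $\{x\in J_i:y\in F(x)\}$ are closed, non-empty and nested, so they have a common point $x\in J$, and $y\in F(x)$.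
\end{proof}

For a continuum $Z$ let $C(Z)$ be the space of its subcontinua, one-point sets included, with the Hausdorff metric: two sets are at distance less than $\varepsilon$ iff each lies in the open $\varepsilon$-neighborhood of the other. A map $F:X\to C(X)$ that is continuous in this metric is a continuous, continuum-valued mapping. It is usc: if $x_n\to x$ and $y_n\in F(x_n)\cap A$ with $A$ closed, a limit point $y$ of $(y_n)$ lies in $A$, and in $F(x)$ because the distance from $y_n$ to $F(x)$ tends to $0$. It is lsc: if $y\in F(x)\cap U$ with $U$ open, then for $x'$ near $x$ the set $F(x')$ has a point near $y$, hence in $U$. The same holds for maps into $C(Y)$ for another continuum $Y$.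

\section{Continua that are not hereditarily unicoherent}\label{sec:A}

A circle lying in $X$ need not produce a fixed-point-free \emph{point-valued} map of $X$. For set-valued mappings it does, and the disc shows how.

\begin{example}\label{ex:disc}
Let $D$ be the closed unit disc in the complex plane and
\[
F(re^{i\alpha})=\{-e^{i\beta}:|\beta-\alpha|\le\pi(1-r)\}.
\]
On the boundary $F$ is the antipodal map. As $r$ decreases, the value grows from the antipode to a longer and longer arc, and $F(0)$ is the whole circle, so the choice of $\alpha$ does not matter there. Thus $F:D\to C(D)$ is continuous. All values lie in the boundary circle, so a fixed point would have $r=1$; but there $F(x)=\{-x\}$. Hence the disc does not satisfy (IV), although every continuous point-valued map of $D$ into itself has a fixed point.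
\end{example}

The circle enters in two ways: its points are moved along it without a fixed point, and the resulting loop of continua, impossible to fill by points of the circle, is filled by its subcontinua. In general the ``circle'' is a union $A\cup B$ with $A\cap B$ disconnected. It need not contain any arc, but the hyperspaces $C(A)$ and $C(B)$ do.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose $X$ is not hereditarily unicoherent: there are subcontinua $A,B$ with $A\cap B=P\sqcup Q$, where $P,Q$ are disjoint, closed and non-empty. Put $Y=A\cup B$, fix $p\in P$, $q\in Q$, and let $S=\mathbb R/2\mathbb Z$.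

\emph{A map $h:Y\to S$.} Let $d$ be the metric and $\lambda(x)=d(x,P)/(d(x,P)+d(x,Q))$. Put $h=\lambda$ on $A$ and $h=2-\lambda$ (mod $2$) on $B$. On $P$ the two values are $0$ and $2\equiv0$; on $Q$ both are $1$. So $h$ is well defined and continuous, and
\[
h(A\setminus B)\subset(0,1),\quad h(B\setminus A)\subset(1,2),\quad h(P)=\{0\},\quad h(Q)=\{1\}.
\]

\emph{A loop $\Gamma:S\to C(Y)$.} The space of subcontinua of a continuum is arcwise connected (Borsuk--Mazurkiewicz; see \cite{nadler}). Let $\Gamma|_{[0,1]}$ be a path in $C(B)$ from $\{q\}$ to $\{p\}$ and $\Gamma|_{[1,2]}$ a path in $C(A)$ from $\{p\}$ to $\{q\}$. The roles of $A$ and $B$ are crossed on purpose: while $h(x)$ runs through the side $A$, the set $\Gamma(h(x))$ stays in $B$.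

\emph{We have $x\notin\Gamma(h(x))$ for all $x\in Y$.} If $x\in A\setminus B$, then $\Gamma(h(x))\subset B$. If $x\in B\setminus A$, then $\Gamma(h(x))\subset A$. If $x\in P$, then $\Gamma(h(x))=\{q\}$ and $q\notin P$. If $x\in Q$, then $\Gamma(h(x))=\{p\}$ and $p\notin Q$.

\emph{Extension to $X$.} Identify $S$ with the unit circle bounding the disc $D$, via $t\mapsto e^{\pi i t}$, and put, as in Example~\ref{ex:disc},
\[
\hat\Gamma(re^{i\alpha})=\bigcup\{\Gamma(e^{i\beta}):|\beta-\alpha|\le\pi(1-r)\}.
\]
At $0$ this is the union over the whole circle, independent of $\alpha$; on $S$ it is $\Gamma$. Since $\Gamma$ is continuous, it is in particular usc, so by Lemma~\ref{lem:images}(a) each value, a union of $\Gamma$ over an arc (possibly a point) or over $S$, is a continuum. The arc $\{e^{i\beta}:|\beta-\alpha|\le\pi(1-r)\}$ depends continuously on $re^{i\alpha}\in D$ in the Hausdorff metric, and by uniform continuity of $\Gamma$ two arcs that are close have close unions $\bigcup\Gamma$. So $\hat\Gamma:D\to C(Y)$ is continuous. By the Tietze theorem ($D$ is homeomorphic to a square), $h$ extends to a continuous $\hat h:X\to D$. Put $F=\hat\Gamma\circ\hat h:X\to C(Y)\subset C(X)$.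 By Section~\ref{sec:prelim}, $F$ is a continuous, continuum-valued mapping. If $x\in F(x)$, then $x\in Y$, so $\hat h(x)=h(x)\in S$ and $x\in\Gamma(h(x))$, which is impossible. Hence (IV) fails.
\end{proof}

\section{The idea of Theorem \ref{thm:B}: chasing the image in a tree}\label{sec:tree}

Let $T$ be a finite tree and $f:T\to T$ a continuous map; suppose it has no fixed point. Start at a point and walk toward its image; we show that the walk never has to stop, which is absurd.

For a subtree $K$ and a point $y\notin K$ say that $y$ \emph{lands} on $K$ at $u\in K$ if the arc $[y,u]$ meets $K$ only in $u$. There is exactly one such $u$, and all points of a connected set that misses $K$ land at the same point. Fix $p\in T$ and call an arc $A=[p,t]$ (possibly $t=p$) \emph{good} if $f(t)\notin A$ and $f(t)$ lands on $A$ at $t$. Then $\{t\}$ is an ``exit'' of $A$: the image of $t$ is outside $A$, and the way back from it enters $A$ at $t$. The arc $[p,p]$ is good.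

\emph{Successor step.} Let $[p,t]$ be good and let $t'\ne t$ be a point of $[t,f(t)]$ close to $t$. Then $[p,t']=[p,t]\cup[t,t']$, and $f([t,t'])$, being close to $f(t)$, misses $[p,t']$. Since $f(t)$ lands on $[p,t']$ at $t'$, so does $f(t')$. So $[p,t']$ is good.

\emph{Limit step.} Let $[p,t_n]$ be a strictly increasing sequence of good arcs. In a finite tree $t=\lim t_n$ exists and $[p,t]$ is the closure of the union of the $[p,t_n]$. As $f(t)\ne t$, there is $n$ such that $D=f([t_n,t])$ misses $[t_n,t]$. If $D$ met $[p,t_n]$, it would contain an arc from $f(t_n)\in D$ to a point of $[p,t_n]$, and this arc passes through the landing point $t_n$ of $f(t_n)$; but $t_n\notin D$. So $D$ misses $[p,t]$ and lands on it at one point $u$. If $u\ne t$, then $u\in[p,t_m]\setminus\{t_m\}$ for some $m>n$, and $f(t_m)\in D$ lands on $[p,t_m]$ at $u\ne t_m$, a contradiction. So $u=t$, and $[p,t]$ is good.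

A chain of good arcs without a largest member has a cofinal increasing sequence, so by Zorn's lemma there is a maximal good arc. This contradicts the successor step.

In the general case three things change.
\begin{itemize}
\item \emph{There may be no arcs.} The arc from $D$ to $K$ is replaced by the smallest continuum $I(D,K)$ meeting both, which exists by hereditary unicoherence (Section~\ref{sec:bridges}). Its landing point on $K$ becomes a landing \emph{continuum}. To walk along $I(D,K)$ ``a little'' we use its monotone map onto $[0,1]$, available because of hereditary decomposability (Section~\ref{sec:layers}).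
\item \emph{A small step may not be small.} The fibers of this monotone map are continua, and the first fiber may be so big that its image returns to $A$ or to the fiber itself. This is Case~2 of Lemma~\ref{lem:succ}.
\item \emph{The limit may not be a point.} In the closure of the graph of $\sin(1/x)$, a walk along the graph converges to the bar $\{0\}\times[-1,1]$, and no point of the bar is distinguished. One has to find an exit \emph{inside the bar}. This suggests proving that mappings defined only on a subcontinuum have exits, so that a minimal counterexample has exits in all its proper subcontinua.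
\end{itemize}

\section{Bridges}\label{sec:bridges}

From here to the end of Section~\ref{sec:chains}, $Z$ is a hereditarily decomposable, hereditarily unicoherent continuum, and ``continuum'' means subcontinuum of $Z$, possibly a single point. Hereditary unicoherence says that a non-empty intersection of two continua is a continuum. We often use it in the following form.

\begin{lemma}[Crossing]\label{lem:cross}
Let $A$, $H$ and $A\cup H$ be continua. If a continuum $W$ meets both $A$ and $H$, then $W$ meets $A\cap H$.
\end{lemma}

\begin{proof}
$W\cap(A\cup H)$ is connected and is the union of the non-empty closed sets $W\cap A$ and $W\cap H$, so these intersect.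
\end{proof}

\begin{lemma}\label{lem:bridge}
If $D,K$ are disjoint continua, there is a continuum $I(D,K)$ that meets both $D$ and $K$ and is contained in every continuum meeting both.
\end{lemma}

\begin{proof}
Let $P,Q$ be continua meeting both $D$ and $K$. Then $P\cup D\cup K$ and $Q\cup D\cup K$ are continua, so their intersection $(P\cap Q)\cup D\cup K$ is connected. If $P\cap Q$ missed $D$, then $D$ and $(P\cap Q)\cup K$ would be disjoint closed sets disconnecting it; if $P\cap Q$ missed $K$, then $K$ and $(P\cap Q)\cup D$ would. So $P\cap Q$ is a continuum meeting $D$ and $K$. The family of all continua meeting both, which contains $Z$, is therefore directed downward, and its intersection has the required properties by Section~\ref{sec:prelim}.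
\end{proof}

We call $I(D,K)$ the \emph{bridge} between $D$ and $K$, and the continuum
\[
e_K(D)=I(D,K)\cap K
\]
the \emph{landing set} of $D$ on $K$. It depends only on the ``side'' of $K$ on which $D$ lies:

\begin{lemma}\label{lem:land}
If $D\subset D'$ are continua disjoint from a continuum $K$, then $I(D',K)\subset I(D,K)$ and $e_K(D)=e_K(D')$.
\end{lemma}

\begin{proof}
$I(D,K)$ meets $D'$ and $K$, so it contains $I(D',K)$. Conversely, $D'\cup I(D',K)$ is a continuum meeting $D$ and $K$, so it contains $I(D,K)$. Intersect both inclusions with $K$, which misses $D'$.
\end{proof}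

\section{Layers of irreducible continua}\label{sec:layers}

A continuum $M$ is \emph{irreducible between} $a$ and $b$ if no proper subcontinuum of $M$ contains both. A continuous map is \emph{monotone} if its fibers are connected; under a monotone surjection between compact spaces, preimages of continua are continua.

\begin{theorem}[{Kuratowski \cite[\S48.VII]{kuratowski}, Thomas \cite{thomas}}]\label{thm:layers}
Let $M$ be a non-degenerate continuum irreducible between $a$ and $b$, all of whose indecomposable subcontinua have empty interior in $M$. Then there is a monotone continuous surjection $\varphi:M\to[0,1]$ with nowhere dense fibers.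
\end{theorem}

For hereditarily decomposable $M$ the hypothesis on indecomposable subcontinua holds automatically: non-degenerate ones do not exist, and points have empty interior. The preimage under $\varphi$ of the closed interval spanned by $\varphi(a)$ and $\varphi(b)$ is a continuum containing $a$ and $b$, so it is $M$, and the interval is $[0,1]$. Hence, after reversing $[0,1]$ if necessary, $\varphi(a)=0$ and $\varphi(b)=1$.

\begin{lemma}\label{lem:layers}
Let $M,a,b,\varphi$ be as above with $\varphi(a)=0$, $\varphi(b)=1$, and let $Q\subset M$ be a continuum.
\begin{itemize}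
\item[(a)] If $Q$ meets $\varphi^{-1}(0)$ and $\varphi^{-1}(t)$ with $t>0$, then $Q\supset\varphi^{-1}([0,t))$.
\item[(b)] If $Q$ meets $\varphi^{-1}(1)$ and $Q\not\subset\varphi^{-1}(1)$, then $Q\supset\varphi^{-1}(1)$.
\item[(c)] If $Q$ meets $\varphi^{-1}(0)$ and $\varphi^{-1}(1)$, then $Q=M$.
\item[(d)] If $M$ is irreducible between every point of $M\cap E$ and every point of $M\cap E'$, where $a\in E$ and $b\in E'$, then $M\cap E\subset\varphi^{-1}(0)$ and $M\cap E'\subset\varphi^{-1}(1)$.
\end{itemize}
\end{lemma}

\begin{proof}
If $Q$ meets $\varphi^{-1}(s)$ and $\varphi^{-1}(t)$ with $s<t$, then $Q\cup\varphi^{-1}([0,s])\cup\varphi^{-1}([t,1])$ is a continuum containing $a$ and $b$, so it is $M$ and $Q\supset\varphi^{-1}((s,t))$. Further, for $t>0$ the fiber $\varphi^{-1}(0)$ is nowhere dense and lies in the open set $\varphi^{-1}([0,t))$, so it lies in the closure of $\varphi^{-1}((0,t))$. These two facts give (a). By symmetry, a $Q$ that meets $\varphi^{-1}(s)$, $s<1$, and $\varphi^{-1}(1)$ contains $\varphi^{-1}((s,1])$, which gives (b), and (a) with $t=1$ together with (b) gives (c). For (d), if $a'\in M\cap E$ and $\varphi(a')=s>0$, then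 $\varphi^{-1}([s,1])$ is a proper subcontinuum containing $a'$ and $b$; if $b'\in M\cap E'$ and $\varphi(b')=t<1$, then $\varphi^{-1}([0,t])$ is a proper subcontinuum containing $a$ and $b'$. Both contradict irreducibility.
\end{proof}

\section{Exits}\label{sec:exits}

Let now $T_0\subset Z$ be a continuum and let $F:T_0\to C(Z)$ be usc, that is, a usc, continuum-valued mapping of $T_0$ into $Z$, with $x\notin F(x)$ for all $x\in T_0$. These data stay fixed to the end of Section~\ref{sec:chains}. By Lemma~\ref{lem:images}(a), $F(J)$ is a continuum for every continuum $J\subset T_0$.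

\begin{definition}
Let $K\subset T_0$ be a continuum. A continuum $V\subset K$ is an \emph{exit} of $K$ if $F(V)\cap K=\emptyset$ and $e_K(F(V))=V$.
\end{definition}

A one-point continuum $\{p\}$ is an exit of itself, since $p\notin F(p)$ and a landing set on $\{p\}$ can only be $\{p\}$. As another example, let $Z=[-1,2]$ and let $f:[0,1]\to[-1,2]$ be a continuous fixed-point-free map. Then one of the end points is an exit of $[0,1]$: by the intermediate value theorem $f(x)-x$ has constant sign, so $f(1)>1$ or $f(0)<0$.

\begin{theorem}[Exit theorem]\label{thm:exit}
Let $Z$ be a hereditarily decomposable, hereditarily unicoherent continuum, $T_0\subset Z$ a subcontinuum, and $F:T_0\to C(Z)$ usc with $x\notin F(x)$ for all $x\in T_0$. Then $T_0$ has an exit.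
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:exit}]
If a usc, continuum-valued $F$ of $X$ into itself had no fixed point, take $T_0=Z=X$. An exit $V$ of $X$ satisfies $F(V)\cap X=\emptyset$, which is absurd because $\emptyset\ne F(V)\subset X$.
\end{proof}

The first of the next two lemmas allows us to pass to a minimal counterexample. The second says that an exit of $A$ remains an exit of a larger continuum $B$ as long as the bridge from $A$ to the image does not run through $B\setminus A$.

\begin{lemma}\label{lem:nested}
Let $(T_i)$ be a non-empty family of subcontinua of $T_0$ totally ordered by inclusion, $T=\bigcap T_i$. If $T$ has an exit, then some $T_i$ has an exit.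
\end{lemma}

\begin{proof}
Let $V$ be an exit of $T$ and $R=I(F(V),T)$, so $R\cap T=V$. The continua $Z_i=R\cap T_i$ decrease to $V$, and by Lemma~\ref{lem:images}(b) $\bigcap(F(Z_i)\cap T_i)=F(V)\cap T=\emptyset$. By compactness $F(Z_i)\cap T_i=\emptyset$ for some $i$. Let $W=e_{T_i}(F(V))$; by Lemma~\ref{lem:land}, $W=e_{T_i}(F(Z_i))$. Since $R$ meets $F(V)$ and $T_i$, we have $I(F(V),T_i)\subset R$, so $W\subset R\cap T_i=Z_i$. Then $F(W)\subset F(Z_i)$ misses $T_i$, and by Lemma~\ref{lem:land} again $e_{T_i}(F(W))=e_{T_i}(F(Z_i))=W$.
\end{proof}

\begin{lemma}\label{lem:enlarge}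
Let $A\subset B\subset T_0$ be continua, $V$ an exit of $A$ and $R=I(F(V),A)$. If $R\cap B\subset A$, then $V$ is an exit of $B$.
\end{lemma}

\begin{proof}
We have $R\cap B=R\cap A=V$. Suppose $F(V)\cap B\ne\emptyset$. Then $F(V)\cup B$ is a continuum meeting $F(V)$ and $A$, so $R\subset F(V)\cup B$ and $R=(R\cap F(V))\cup V$. These closed sets are non-empty, and they are disjoint because $V\subset A$ and $F(V)\cap A=\emptyset$; this contradicts the connectedness of $R$. So $F(V)\cap B=\emptyset$. Now $I(F(V),B)\subset R$, because $R$ meets $F(V)$ and $B$. Hence $I(F(V),B)$ meets $B$ inside $R\cap B=V\subset A$, so it meets $A$ and $F(V)$ and contains $R$. Thus $I(F(V),B)=R$ and $e_B(F(V))=R\cap B=V$.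
\end{proof}

\section{The minimal counterexample and the order}\label{sec:order}

Suppose $T_0$ has no exit. By Lemma~\ref{lem:nested} the intersection of a chain of subcontinua without exits has no exit, so by Zorn's lemma there is a minimal continuum $T\subset T_0$ without an exit. Points have exits, so $T$ is non-degenerate, and
\begin{equation}\label{eq:min}
T\text{ has no exit, but every proper subcontinuum of $T$ has an exit.}
\end{equation}

Let $\mathcal P$ be the set of pairs $(A,E)$ where $A\subsetneq T$ is a continuum and $E$ is an exit of $A$. It contains $(\{p\},\{p\})$ for $p\in T$. These pairs replace the good arcs $[p,t]$ of Section~\ref{sec:tree} with their end points. We must say when a pair extends another; inclusion of the sets $A$ is not enough, as the limit argument needs to know that the exits move forward and that one cannot get from $A$ to the new exit by a shortcut. Write $(A,E)<(A',E')$ if (see Figure~\ref{fig:order})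
\begin{itemize}
\item[(O1)] $A'=A\cup H$ for a continuum $H$ with $H\cap A=E$ and $E'\subset H$ (so $H=E\cup(A'\setminus A)$);
\item[(O2)] every continuum $W\subset T$ meeting both $A$ and $E'$ contains $A'\setminus A$;
\item[(O3)] $E'\cap A=\emptyset$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0) ellipse (1.3 and 0.8);
\node at (0,0) {$A$};
\draw[line width=2pt] (1.3,0) -- (3.6,0);
\node at (2.5,0.35) {$H$};
\fill (1.3,0) circle (3pt);
\node at (1.55,-0.4) {$E$};
\fill (3.6,0) circle (3pt);
\node at (3.65,-0.4) {$E'$};
\draw[dashed] (3.6,0) -- (6,0);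
\draw (7.3,0) ellipse (1.3 and 0.7);
\node at (7.3,0) {$F(E),\,F(E')$};
\end{tikzpicture}
\caption{The relation $(A,E)<(A',E')$, drawn as in a tree, with $E$, $E'$ points and $H$ an arc. The set $A'=A\cup H$ is obtained by attaching $H$ to $A$ along the exit $E$. The new exit $E'$ lies in $H$ and misses $A$, and any continuum in $T$ from $A$ to $E'$ runs through all of $A'\setminus A$. The dashed line leads from $E'$ on toward the images; it need not lie in $T$. In general $F(E)$ and $F(E')$ need not lie close together as drawn.}
\label{fig:order}
\end{figure}

\begin{lemma}
The relation $<$ is a strict partial order on $\mathcal P$.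
\end{lemma}

\begin{proof}
It is irreflexive by (O3), since $\emptyset\ne E\subset A$. Let $(A,E)<(A',E')<(A'',E'')$ with corresponding continua $H,H'$. (O3): $E''\cap A\subset E''\cap A'=\emptyset$. (O1): $E'$ lies in both $H$ and $H'$, so $H\cup H'$ is a continuum; $A\cup(H\cup H')=A'\cup H'=A''$; and $E''\subset H'$. Since $H'\cap A\subset H'\cap A'\cap A=E'\cap A=\emptyset$, we get $(H\cup H')\cap A=H\cap A=E$. (O2): let $W\subset T$ be a continuum meeting $A$ and $E''$. It meets $A'$, so $W\supset A''\setminus A'$. As $W$ meets $A'$ and $H'$, by crossing it meets $A'\cap H'=E'$, so $W\supset A'\setminus A$. Together $W\supset A''\setminus A$.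
\end{proof}

In the next two sections we show that $\mathcal P$ has no maximal element (Lemma~\ref{lem:succ}) and that every non-empty chain in $\mathcal P$ has an upper bound (Lemma~\ref{lem:chain}). This contradicts Zorn's lemma and proves Theorem~\ref{thm:exit}.

\section{The successor step}\label{sec:succ}

\begin{lemma}\label{lem:succ}
For every $(A,E)\in\mathcal P$ there is $(A',E')\in\mathcal P$ with $(A,E)<(A',E')$.
\end{lemma}

\begin{proof}
Let $R=I(F(E),A)$ be the bridge from $A$ to the image of its exit; then $R\cap A=E$. A subcontinuum of $R$ containing a point of $E$ and a point of $R\cap F(E)$ meets $A$ and $F(E)$, so it is $R$. Thus $R$ is irreducible between each point of $E$ and each point of $R\cap F(E)$, and it is non-degenerate because $F(E)\cap A=\emptyset$. By Theorem~\ref{thm:layers} and Lemma~\ref{lem:layers}(d) there is a monotone continuous surjection $\varphi:R\to[0,1]$ with nowhere dense fibers such that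
\[
E\subset R_0:=\varphi^{-1}(0),\qquad R\cap F(E)\subset\varphi^{-1}(1).
\]

We want to walk from $E$ along $R$. Two difficulties arise. The bridge lies in $Z$ and may leave $T$, so only $R\cap T$ is at our disposal. And the walk must pass through the first layer $R_0$, where there is no control on $F$ apart from $E$. So let
\[
G=R\cap T,\qquad G_0=G\cap R_0,\qquad A_0=A\cup G_0 .
\]
$G$ and $G_0$ are continua containing $E$, and $G\cap A=R\cap A=E=G_0\cap A$. Hence $A_0$ is a continuum and $A_0\cap R=G_0$. Adding $G_0$ to $A$ does not change the bridge:
\begin{equation}\label{eq:A0}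
F(E)\cap A_0=\emptyset\quad\text{and}\quad I(F(E),A_0)=R .
\end{equation}
The first holds because $F(E)\cap A=\emptyset$ and $F(E)\cap G_0\subset\varphi^{-1}(1)\cap\varphi^{-1}(0)=\emptyset$. Next, $R$ meets $F(E)$ and $A_0$, so $I(F(E),A_0)$ is a subcontinuum of $R$. It meets $A_0\cap R=G_0\subset\varphi^{-1}(0)$ and $R\cap F(E)\subset\varphi^{-1}(1)$, so it is $R$ by Lemma~\ref{lem:layers}(c).

We distinguish whether the image of $G_0$, the part of the first layer that lies in $T$, returns to $A_0$ or not.

\medskip
\noindent\textbf{Case 1: $F(G_0)\cap A_0=\emptyset$.} This is the situation of the tree, and the new exit will lie a little further along $R$. By Lemma~\ref{lem:land} and \eqref{eq:A0}, $e_{A_0}(F(G_0))=e_{A_0}(F(E))=R\cap A_0=G_0$, so $G_0$ is an exit of $A_0$. As $T$ has no exit, Lemma~\ref{lem:enlarge} for $A_0\subset T$ gives $I(F(G_0),A_0)\cap T\not\subset A_0$. By Lemma~\ref{lem:land}, $I(F(G_0),A_0)\subset I(F(E),A_0)=R$, so $G\not\subset A_0$. As $A_0\cap R=G_0=G\cap R_0$, this means $G\not\subset R_0$: the bridge does continue inside $T$. Since $G$ meets $R_0$ and some $\varphi^{-1}(\tau)$ with $\tau\in(0,1]$, Lemma~\ref{lem:layers}(a)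 gives $\varphi^{-1}([0,\tau))\subset G$. In particular $G_0=R_0$.

\emph{Choice of $A'$.} For $0<s<\tau$ let $H_s=\operatorname{cl}\varphi^{-1}([0,s))$. It is the closure of the increasing union of the continua $\varphi^{-1}([0,s'])$, $s'<s$, so it is a continuum, and $R_0\subset H_s\subset\varphi^{-1}([0,s])\subset G$. As $s\downarrow0$ the $H_s$ decrease to $R_0=G_0$, so by Lemma~\ref{lem:images}(b)
\[
\bigcap_s\bigl(F(H_s)\cap(A\cup H_s)\bigr)=F(G_0)\cap A_0=\emptyset ,
\]
and we can fix $s$ with $F(H_s)\cap A'=\emptyset$, where $A'=A\cup H_s$. Since $E\subset R_0\subset H_s\subset R$, we have $H_s\cap A=E$, so $A'$ is a continuum contained in $T$. It is not $T$, because $\varphi^{-1}((s,\tau))$ is a non-empty subset of $G$ that misses $H_s$ and $A\cap R=E\subset R_0$.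

\emph{The exit.} Let $R'=I(F(E),A')$ and $E'=R'\cap A'$. As $R$ meets $F(E)$ and $A'$, we have $R'\subset R$, so $E'\subset R\cap A'=H_s\cup E=H_s$. By Lemma~\ref{lem:land}, $E'=e_{A'}(F(E))=e_{A'}(F(H_s))$. Hence $F(E')\subset F(H_s)$ misses $A'$ and $e_{A'}(F(E'))=e_{A'}(F(H_s))=E'$. So $E'$ is an exit of $A'$ and $(A',E')\in\mathcal P$.

\emph{The order.} (O1) holds with $H=H_s$. For (O3) let $K_s=\operatorname{cl}\varphi^{-1}((s,1])$, which is a continuum like $H_s$. As $\varphi^{-1}(s)$ is nowhere dense, $R=H_s\cup K_s$, and since $R$ is connected, $K_s$ meets $H_s\subset A'$. It also contains $\varphi^{-1}(1)$ and so meets $F(E)$. Hence $R'\subset K_s\subset\varphi^{-1}([s,1])$ and $E'\subset H_s\cap K_s\subset\varphi^{-1}(s)$, while $A\cap R=E\subset\varphi^{-1}(0)$. So $E'\cap A=\emptyset$. For (O2) let $W\subset T$ be a continuum meeting $A$ and $E'\subset R'$. Then $W\cup R'$ is a continuum meeting $A$ and $F(E)$, so it contains $R$. Thus $W\supset R\setminus R'\supset\varphi^{-1}([0,s))$, and as $W$ is closed, $W\supset H_s\supset A'\setminus A$.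

\medskip
\noindent\textbf{Case 2: $F(G_0)\cap A_0\ne\emptyset$.} Now we cannot hope to pass through $G_0$ as a whole. Instead we move inside $G_0$, along a continuum $J$, from $E$ to the points whose image returns to $A_0$. As we do so, the image, which starts on the far side of the bridge, must sweep back over all of $R$; at the end it covers the first layer, where we are standing. So the last layer $\Lambda$ of $J$ is covered by its own image. By minimality of $T$ it has an exit $V$, which then cannot be all of $\Lambda$, and this makes $V$ an exit of $A\cup J$. We turn to the details. The set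
\[
Y=\{y\in G_0:F(y)\cap A_0\ne\emptyset\}
\]
is closed because $F$ is usc, it is non-empty, and $E\cap Y=\emptyset$ by \eqref{eq:A0}. By Zorn's lemma there is a minimal continuum $J\subset G_0$ meeting both $E$ and $Y$. It is non-degenerate and irreducible between each point of $J\cap E$ and each point of $J\cap Y$. Let $\psi:J\to[0,1]$ be a monotone surjection as in Section~\ref{sec:layers} with
\[
J\cap E\subset\psi^{-1}(0),\qquad J\cap Y\subset\Lambda:=\psi^{-1}(1).
\]
The crucial fact is that
\begin{equation}\label{eq:sweep}
R_0\subset F(\Lambda),\qquad\text{in particular}\quad\Lambda\subset F(\Lambda).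
\end{equation}
To prove it, let $0<u<1$, $J_u=\psi^{-1}([0,u])$ and $J^u=\psi^{-1}([u,1])$. The sets $E\cup J_u$ and $E\cup J$ are continua, because $\emptyset\ne J\cap E\subset J_u$. Since $J_u$ and $E$ are subsets of $G_0$ that miss $Y$, we have $F(E\cup J_u)\cap A_0=\emptyset$. The continuum $F(E\cup J)$ contains $F(E)$ and meets $A_0$, so by \eqref{eq:A0}
\[
R\subset F(E\cup J)=F(E\cup J_u)\cup F(J^u).
\]
The set $F(E\cup J_u)\cap R$ is a continuum containing $R\cap F(E)$, so it meets $\varphi^{-1}(1)$. If it met $\varphi^{-1}(0)$, it would be $R\supset G_0$ by Lemma~\ref{lem:layers}(c), contradicting $F(E\cup J_u)\cap A_0=\emptyset$. So it misses $R_0$, and $R_0\subset F(J^u)$. Letting $u\to1$ and using Lemma~\ref{lem:images}(b) we get $R_0\subset F(\Lambda)$. Finally $\Lambda\subset J\subset G_0\subset R_0$.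

\emph{The exit.} $\Lambda$ is a proper subcontinuum of $J\subset T$, so by \eqref{eq:min} it has an exit $V$. Put $R_V=I(F(V),\Lambda)$, so $R_V\cap\Lambda=V$, and $A'=A\cup J$. Note that
\begin{equation}\label{eq:AJ}
\emptyset\ne A\cap J=E\cap J\subset\psi^{-1}(0),
\end{equation}
because $J\subset G_0$ and $G_0\cap A=E$; so $A'$ is a continuum. We claim that $V$ is an exit of $A'$. By Lemma~\ref{lem:enlarge} for $\Lambda\subset A'$ it suffices to show that the continuum $Q=R_V\cap A'$, which contains $V$ and satisfies $Q\cap\Lambda=V$, lies in $\Lambda$. Suppose not. If $Q\subset J$, then $Q\supset\Lambda$ by Lemma~\ref{lem:layers}(b). If $Q\not\subset J$, then $Q$ meets $A$ as well as $J$, so by crossing it meets $A\cap J\subset\psi^{-1}(0)$; then the continuum $Q\cap J$ meets $\psi^{-1}(0)$ and $\Lambda=\psi^{-1}(1)$, so $Q\cap J=J\supset\Lambda$ by Lemma~\ref{lem:layers}(c). In both cases $V=Q\cap\Lambda=\Lambda$. But then $F(\Lambda)\cap\Lambda=\emptyset$, contradicting \eqref{eq:sweep}. So $V$ is an exit of $A'$. As $T$ has no exit, $A'\ne T$ and $(A',V)\in\mathcal P$.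

\emph{The order.} We show $(A,E)<(A',V)$. (O1) holds with the continuum $H=E\cup J$: $H\cap A=E$ by \eqref{eq:AJ}, and $V\subset J$. (O3): $V\cap A\subset\Lambda\cap(A\cap J)\subset\Lambda\cap\psi^{-1}(0)=\emptyset$. (O2): if a continuum $W\subset T$ meets $A$ and $V\subset J$, by crossing it meets $A\cap J\subset\psi^{-1}(0)$. So the continuum $W\cap J$ meets $\psi^{-1}(0)$ and, in $V$, also $\psi^{-1}(1)$; hence $W\supset J\supset A'\setminus A$.
\end{proof}

\section{The limit step}\label{sec:chains}

\begin{lemma}\label{lem:chain}
Every non-empty chain in $\mathcal P$ has an upper bound.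
\end{lemma}

\begin{proof}
The plan is as follows. The continua of the chain fill up a continuum $N$ and accumulate, in the direction of the walk, on a continuum $\Omega\subset N$. We show that $\Omega$ misses every member of the chain (Step~1) and can be reached in $T$ from a member only by running through everything that comes after it (Step~2). Being a proper subcontinuum of $T$, $\Omega$ has an exit, which turns out to be an exit of $N$ (Step~3) and provides the upper bound (Step~4).

Let $\{(A_\alpha,E_\alpha)\}$ be a chain, indexed so that $\alpha<\beta$ means $(A_\alpha,E_\alpha)<(A_\beta,E_\beta)$; we may assume that it has no largest element. For $\alpha<\beta$ let $H_{\alpha\beta}=E_\alpha\cup(A_\beta\setminus A_\alpha)$ be the continuum from (O1). Put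
\begin{gather*}
N_0=\bigcup_\alpha A_\alpha,\qquad N=\operatorname{cl}N_0,\\
H_\alpha=\operatorname{cl}\bigcup_{\beta>\alpha}H_{\alpha\beta}=E_\alpha\cup\operatorname{cl}(N_0\setminus A_\alpha),\qquad \Omega=\bigcap_\alpha H_\alpha .
\end{gather*}
In the example of a walk along the graph of $\sin(1/x)$ toward the bar, $H_\alpha$ is the remaining piece of the graph together with the bar, and $\Omega$ is the bar.

\smallskip
\emph{Basic properties.} $N\subset T$ is a continuum. For fixed $\alpha$ the $H_{\alpha\beta}$ contain $E_\alpha$ and increase with $\beta$, so $H_\alpha$ is a continuum; also $N=A_\alpha\cup H_\alpha$. For $\alpha<\beta<\gamma$, (O3) gives $E_\beta\subset A_\beta\setminus A_\alpha$, so $H_{\alpha\gamma}=H_{\alpha\beta}\cup H_{\beta\gamma}$. Taking the union over $\gamma$ and closing, $H_\alpha=H_{\alpha\beta}\cup H_\beta$. Thus the $H_\alpha$ decrease and $\Omega$ is a continuum. As $A_\alpha\cap H_{\alpha\beta}=E_\alpha$, intersecting with $A_\alpha$ gives $A_\alpha\cap H_\alpha=E_\alpha\cup(A_\alpha\cap H_\beta)$ for all $\beta>\alpha$, hence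
\begin{equation}\label{eq:AH}
A_\alpha\cap H_\alpha=E_\alpha\cup(A_\alpha\cap\Omega).
\end{equation}
Since $E_\beta\subset N_0\setminus A_\alpha$ for $\alpha<\beta$,
\begin{equation}\label{eq:tail}
H_\beta=E_\beta\cup\operatorname{cl}(N_0\setminus A_\beta)\subset\operatorname{cl}(N_0\setminus A_\alpha)\qquad(\alpha<\beta).
\end{equation}
Finally, applying (O2) to each pair $\alpha<\beta$ concerned, we see that
\begin{equation}\label{eq:cofinal}
\begin{gathered}
\text{if a continuum }W\subset T\text{ meets }A_\alpha\text{, and meets }E_\beta\text{ for cofinally many }\beta,\\
\text{then }W\supset\operatorname{cl}(N_0\setminus A_\alpha).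
\end{gathered}
\end{equation}

\smallskip
\textbf{Step 1: $\Omega\cap A_\alpha=\emptyset$ for all $\alpha$.} The walk does not come back to accumulate on what it has passed; here decomposability is used directly. Suppose $\Omega\cap A_{\alpha_0}\ne\emptyset$. For $\beta\ge\alpha_0$ the connected set \eqref{eq:AH}, with $\beta$ for $\alpha$, is the union of the non-empty closed sets $E_\beta$ and $A_\beta\cap\Omega$, so $E_\beta\cap\Omega\ne\emptyset$. By \eqref{eq:cofinal}, $\Omega\supset\operatorname{cl}(N_0\setminus A_{\alpha_0})$, and by \eqref{eq:tail} $\Omega\supset H_\beta$, that is, $H_\beta=\Omega$, for all $\beta>\alpha_0$. So $\Omega$ contains the sets $E_\beta$, $\beta>\alpha_0$, which are pairwise disjoint by (O3); as there is more than one such $\beta$, $\Omega$ is non-degenerate. Write $\Omega=P\cup Q$ with proper subcontinua. Each $E_\beta$ with $\beta>\alpha_0$ meets $P$ or $Q$, so one of them, say $P$, meets $E_\beta$ for cofinally many $\beta$. Fix one such $\beta>\alpha_0$. Then $P$ meets $A_\beta$, so for $\gamma>\beta$ we have $P\supset\operatorname{cl}(N_0\setminus A_\beta)\supset H_\gamma=\Omega$ by \eqref{eq:cofinal} and \eqref{eq:tail},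 a contradiction.

Hence, by \eqref{eq:AH}, $A_\alpha\cap H_\alpha=E_\alpha$ for all $\alpha$, and $\Omega$ is a proper subcontinuum of $T$.

\smallskip
\textbf{Step 2: if a continuum $W\subset T$ meets $A_\alpha$ and $\Omega$, then $W\supset\operatorname{cl}(N_0\setminus A_\alpha)\supset\Omega$.} For $\beta>\alpha$, $W$ meets $A_\beta$ and $H_\beta\supset\Omega$, so by crossing in $N=A_\beta\cup H_\beta$ it meets $A_\beta\cap H_\beta=E_\beta$. Apply \eqref{eq:cofinal}; the second inclusion follows from \eqref{eq:tail}.

Consequently \emph{a continuum $W\subset N$ that meets $\Omega$ and is not contained in $\Omega$ contains $\Omega$}: a point $w\in W\setminus\Omega$ lies outside some $H_\alpha$, hence in $A_\alpha$.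

\smallskip
\textbf{Step 3: an exit of $N$.} By \eqref{eq:min}, $\Omega$ has an exit $V$. Let $R=I(F(V),\Omega)$, so $R\cap\Omega=V$. We claim that $R\cap N\subset\Omega$. Suppose not. The continuum $R\cap N$ meets $\Omega$, so by Step~2 it contains $\Omega$. Hence $V=\Omega$ and $F(\Omega)\cap\Omega=\emptyset$. From here we follow the limit step for trees, with $\Omega$ in place of the limit point. By Lemma~\ref{lem:images}(b) $\bigcap_\beta(F(H_\beta)\cap H_\beta)=F(\Omega)\cap\Omega=\emptyset$, so we may fix $\beta$ with $D\cap H_\beta=\emptyset$, where $D=F(H_\beta)$.

(i) Suppose $D\cap A_\beta\ne\emptyset$. The continuum $D$ contains $F(E_\beta)$ and meets $A_\beta$, so $D\supset I(F(E_\beta),A_\beta)\supset E_\beta$. This contradicts $D\cap H_\beta=\emptyset$, as $E_\beta\subset H_\beta$.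

(ii) Suppose $D\cap A_\beta=\emptyset$. Then $D\cap N=\emptyset$. For $\gamma\ge\beta$ we have $F(E_\gamma)\subset F(H_\gamma)\subset D$, so $e_{A_\gamma}(D)=E_\gamma$ by Lemma~\ref{lem:land}. Let $M=I(D,N)$ and $U=M\cap N$, the landing set of $D$ on $N$.

We show $U\subset\Omega$. Suppose $U$ meets $A_\gamma$ for some $\gamma\ge\beta$. Then $M$ meets $D$ and $A_\gamma$, so $I(D,A_\gamma)\subset M$; and $I(D,A_\gamma)$ meets $D$ and $N$, so $M\subset I(D,A_\gamma)$. Thus $M=I(D,A_\gamma)$ and $U\cap A_\gamma=M\cap A_\gamma=E_\gamma$. For $\gamma'>\gamma$ the set $U$ meets $A_{\gamma'}$ too, so also $U\cap A_{\gamma'}=E_{\gamma'}$. Hence $E_\gamma=U\cap A_\gamma\subset U\cap A_{\gamma'}=E_{\gamma'}$, which contradicts $E_{\gamma'}\cap A_\gamma=\emptyset$. So $U$ misses $A_\gamma$ for every $\gamma\ge\beta$, whence $U\subset\bigcap_{\gamma\ge\beta}H_\gamma=\Omega$.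

Now $M\cup D$ is a continuum meeting $F(V)=F(\Omega)\subset D$ and $\Omega$, so $R\subset M\cup D$ and $R\cap N\subset U\subset\Omega$. This contradicts our assumption and proves the claim.

By Lemma~\ref{lem:enlarge} for $\Omega\subset N$, $V$ is an exit of $N$. As $T$ has no exit, $N\ne T$ and $(N,V)\in\mathcal P$.

\smallskip
\textbf{Step 4: $(A_\alpha,E_\alpha)<(N,V)$ for every $\alpha$.} (O1) holds with $H=H_\alpha$: $N=A_\alpha\cup H_\alpha$, $H_\alpha\cap A_\alpha=E_\alpha$ and $V\subset\Omega\subset H_\alpha$. (O3): $V\cap A_\alpha\subset\Omega\cap A_\alpha=\emptyset$. (O2): if a continuum $W\subset T$ meets $A_\alpha$ and $V\subset\Omega$, then $W\supset\operatorname{cl}(N_0\setminus A_\alpha)\supset N\setminus A_\alpha$ by Step~2.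
\end{proof}

This completes the proof of Theorem~\ref{thm:exit}, and with it that of Theorem~\ref{thm:B}.

\section{A local form, and sharpness}\label{sec:sharp}

The exit theorem concerns mappings that may be defined on a part of the space only. Spelled out, it says the following.

\begin{corollary}\label{cor:local}
Let $Z$ be a hereditarily decomposable, hereditarily unicoherent continuum, $T\subset Z$ a subcontinuum and $F:T\to C(Z)$ usc. Then either $x\in F(x)$ for some $x\in T$, or there is a continuum $V\subset T$ with $F(V)\cap T=\emptyset$ and $I(F(V),T)\cap T=V$. In particular, if $F(x)\cap T\ne\emptyset$ for every $x\in T$, then $F$ has a fixed point.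
\end{corollary}

\begin{proof}
If $F$ has no fixed point, Theorem~\ref{thm:exit} with $T_0=T$ gives an exit $V$ of $T$, and $F(x)\cap T=\emptyset$ for every $x\in V$.
\end{proof}

\begin{remark}
In the proof of Theorem~\ref{thm:exit}, hereditary unicoherence is what makes bridges and crossings work. Hereditary decomposability is used twice: for the layers of the continua $R$ and $J$ in Lemma~\ref{lem:succ}, and for the decomposition of $\Omega$ in Step~1 of Lemma~\ref{lem:chain}. It cannot be dropped from Theorem~\ref{thm:B}. Bellamy \cite{bellamy} constructed a tree-like continuum with a fixed-point-free continuous single-valued map into itself. Tree-like continua are hereditarily unicoherent, and a single-valued continuous map belongs to each of the classes in (I), (III) and (IV). So for general continua (II) implies none of (I), (III), (IV), whereas by Theorem~\ref{thm:A} each of (I), (III), (IV) implies (II).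
\end{remark}

\begin{thebibliography}{9}

\bibitem{bellamy} D. P. Bellamy, \emph{A tree-like continuum without the fixed-point property}, Houston J. Math. \textbf{6} (1980).

\bibitem{kuratowski} Kuratowski, \emph{Topology II}.

\bibitem{nadler} Nadler, \emph{Hyperspaces of Sets}.

\bibitem{source} Source of the problem, \texttt{http://2nifoia.257.cz/manakin/bitstream/handle/}\allowbreak\texttt{10338.dmlcz/700802/Toposym\_03-1971-1\_17.pdf}.

\bibitem{thomas} E. S. Thomas, \emph{Monotone decompositions of irreducible continua}, Dissertationes Math. \textbf{50} (1966).

\end{thebibliography}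

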